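\title{The star problem is undecidable in $\{a,c\}^*\times\{b,d\}^*$}

\begin{abstract}
We prove that no algorithm decides, for a recognizable subset $L$ of the trace monoid $\mathbf{C4}=\{a,c\}^*\times\{b,d\}^*$, whether $L^*$ is recognizable. The same construction shows that the finite power problem is undecidable in $\mathbf{C4}$, and both problems are $\Sigma^0_1$-complete. The proof has two steps. The star problem is first related to the question whether a regular set of forbidden pairs of factors can be avoided by arbitrarily long pairs of words. Then a finite automaton is built which, started at arbitrary positions of two words, forces both words to be organized like a ternary counter and to carry the diagonals of a tiling of the quarter plane.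
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a finite alphabet and $D\subseteq A\times A$ a reflexive and symmetric relation, the \emph{dependence relation}. The \emph{trace monoid} $\mathbb M(A,D)$ is the quotient of the free monoid $A^*$ by the congruence generated by $ab=ba$ for all $(a,b)\notin D$: independent letters commute, dependent letters keep their order. A subset $L$ of a monoid $\mathbb M$ is \emph{recognizable} if there are a finite monoid $Q$, a surjective morphism $h\colon\mathbb M\to Q$ and a set $F\subseteq Q$ with $L=h^{-1}(F)$. The triple $[Q,h,F]$ is an \emph{automaton} for $L$. Over a trace monoid it is a finite object, given by the multiplication table of $Q$, the images $h(a)$ of the letters and the set $F$. We write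
\[
L^0=\{1\},\qquad L^{n+1}=L^nL,\qquad L^{\le N}=L^0\cup\dots\cup L^N,\qquad L^*=\bigcup_{n\ge0}L^n .
\]
The \emph{star problem} in $\mathbb M(A,D)$ asks, given an automaton for a recognizable $L$, whether $L^*$ is recognizable. The \emph{finite power problem} asks whether $L^*=L^{\le N}$ for some $N$.

If all letters are dependent, $\mathbb M(A,D)$ is the free monoid, the recognizable sets are the regular languages, and the star of a regular language is regular; the answer to the star problem is always yes. Two commuting letters change this. In $\{a\}^*\times\{b\}^*$ take $L=\{(a,b)\}$, so that $L^*=\{(a^n,b^n):n\ge0\}$. If $L^*=h^{-1}(F)$ with $h$ onto a finite monoid, then $h(a^m,1)=h(a^n,1)$ for some $m\ne n$, so $(a^m,b^n)$ has the same image as $(a^n,b^n)$ and lies in $L^*$, which is false. A recognizable set cannot couple the two components in an unbounded way, and the star does couple them. The coupling can, however, be drowned: for $L'=\{(a,b)\}\cup\{(a^m,b^n):m,n\ge2\}$ every product of two or more generators is again in $L'$, so $L'^*=\{1\}\cup L'$ is recognizable. The star problem asks whether the coupling created by the star survives.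

With one letter in each component the coupling can only concern exponents. The situation is different in
\[
\mathbf{C4}=\{a,c\}^*\times\{b,d\}^*,
\]
the trace monoid over $\{a,b,c,d\}$ in which $a,c$ are dependent, $b,d$ are dependent, and each of $a,c$ commutes with each of $b,d$ (the commuting pairs form the $4$-cycle $a,b,c,d$). Here each component can store an arbitrary word, and a product of generators resembles the run of a device with two input tapes. This suggests undecidability. Against it stands the fact that a product of generators has no distinguished first or last factor, so the device can be neither initialized nor stopped in a prescribed state. The decidability of the star problem in $\mathbf{C4}$ is listed as open in \cite{slides}. We prove that the problem is undecidable.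

\begin{theorem}\label{thm:main}
There is an algorithm that maps a Turing machine $M$ to an automaton for a recognizable set $L_M\subseteq\mathbf{C4}$ such that
\begin{itemize}
\item if $M$ halts on the blank tape, then $L_M^*=L_M^{\le N}$ for some $N$, and $L_M^*$ is recognizable;
\item if $M$ does not halt on the blank tape, then $L_M^*$ is not recognizable.
\end{itemize}
Hence the star problem and the finite power problem are undecidable in $\mathbf{C4}$.
\end{theorem}

Recall that a set of finite objects is \emph{$\Sigma^0_1$-complete} if it is recursively enumerable and every recursively enumerable set reduces to it by a computable map; the set of Turing machines that halt on the blank tape is the standard example.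

\begin{theorem}\label{thm:two}
\begin{itemize}
\item[(a)] For recognizable $L\subseteq\mathbf{C4}$ given by automata, the sets $\{L: L^*\text{ is recognizable}\}$ and $\{L: L^*=L^{\le N}\text{ for some }N\}$ are $\Sigma^0_1$-complete.
\item[(b)] The star problem is undecidable in every $\mathbb M(A,D)$ that has four distinct letters $a,b,c,d$ with $(a,c),(b,d)\in D$ and $(a,b),(a,d),(c,b),(c,d)\notin D$.
\end{itemize}
\end{theorem}

Decidability of the star problem in the trace monoids without four such letters is due to Richomme (1994). That converse is neither proved nor used here.

The proof of Theorem~\ref{thm:main} passes through an intermediate problem that has no beginning and no end built into it. A regular set $\Phi$ of pairs of words of equal length is read as a list of forbidden patterns: a pair of words $(u,v)$ is $\Phi$-free if no factor of $u$ and factor of $v$, taken at unrelated positions, form a pair in $\Phi$. Section~\ref{sec:star} constructs from $\Phi$ a set $L$ whose star couples the lengths of the components as long as the input is $\Phi$-free, and in which every occurrence of a forbidden pattern drowns the coupling. Thus $L^*$ is recognizable exactly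 when long $\Phi$-free pairs do not exist. Sections~\ref{sec:tiling}--\ref{sec:complete} show that the existence of long $\Phi$-free pairs is as hard as the existence of a tiling of the quarter plane, which encodes an infinite computation. This second step is the main part of the work. Section~\ref{sec:proofs} assembles the theorems.

Throughout, $\mathbb N=\{0,1,2,\dots\}$, $[\,\cdot\,]\in\{0,1\}$ is the truth value of a statement, and $w[i,j)$ is the factor of a word $w$ at the positions $i,\dots,j-1$; finite words are indexed from $0$.

\section{Recognizable sets in a product of two free monoids}\label{sec:rec}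

In the definition of recognizability one may drop surjectivity, since $Q$ can be replaced by the image of $h$. In a free monoid the recognizable sets are the regular languages, effectively: a complete deterministic automaton yields the morphism onto its monoid of state transformations, and a triple $[Q,h,F]$ is itself a deterministic automaton with state set $Q$. For finitely many regular languages, the product of their automata yields one morphism recognizing all of them.

\begin{lemma}[Mezei]\label{lem:mezei}
A set $L\subseteq\Gamma_1^*\times\Gamma_2^*$ is recognizable if and only if it is a finite union $\bigcup_iK_i\times R_i$ with $K_i\subseteq\Gamma_1^*$ and $R_i\subseteq\Gamma_2^*$ regular. The two descriptions can be computed from each other.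
\end{lemma}

\begin{proof}
Let $L=h^{-1}(F)$. As $h(x,y)=h(x,1)h(1,y)$, the set $L$ is the union of the products $\{x:h(x,1)=p\}\times\{y:h(1,y)=q\}$ over all $p,q\in Q$ with $pq\in F$. Conversely, let $h_1,h_2$ be morphisms onto finite monoids recognizing all $K_i$, respectively all $R_i$. Then $h=h_1\times h_2$ is surjective, and $L=h^{-1}(F)$ for $F=\bigcup_ih_1(K_i)\times h_2(R_i)$.
\end{proof}

\begin{lemma}\label{lem:closure}
The recognizable subsets of $\Gamma_1^*\times\Gamma_2^*$ are effectively closed under Boolean operations and products, and their equality is decidable. In particular, if $L$ is recognizable and $L^*=L^{\le N}$, then $L^*$ is recognizable. Preimages of recognizable sets under monoid morphisms are recognizable.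
\end{lemma}

\begin{proof}
Two sets recognized by $h$ and $h'$ are both recognized by $w\mapsto(h(w),h'(w))$, viewed as a morphism onto its image. Boolean operations and the equality test are then performed on the two accepting subsets of this image. Products follow from Lemma~\ref{lem:mezei} and $(K\times R)(K'\times R')=KK'\times RR'$. For preimages, compose the morphisms.
\end{proof}

\begin{lemma}\label{lem:coding}
From a recognizable $L\subseteq\Gamma_1^*\times\Gamma_2^*$ one computes a recognizable $\tilde L\subseteq\mathbf{C4}$ such that $L^*$ is recognizable if and only if $\tilde L^*$ is, and, for every $N$, $L^*=L^{\le N}$ if and only if $\tilde L^*=\tilde L^{\le N}$.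
\end{lemma}

\begin{proof}
Let $\varphi_1\colon\Gamma_1^*\to\{a,c\}^*$ and $\varphi_2\colon\Gamma_2^*\to\{b,d\}^*$ send the letters to distinct words of one fixed length. Then $\varphi=\varphi_1\times\varphi_2$ is an injective morphism. It maps recognizable sets to recognizable sets, because $\varphi(\bigcup K_i\times R_i)=\bigcup\varphi_1(K_i)\times\varphi_2(R_i)$ and morphic images of regular languages are regular. Put $\tilde L=\varphi(L)$, so $\tilde L^n=\varphi(L^n)$ and $\tilde L^*=\varphi(L^*)$. If $L^*$ is recognizable, so is its image $\tilde L^*$; if $\tilde L^*$ is recognizable, so is $L^*=\varphi^{-1}(\tilde L^*)$. The last claim holds because $\varphi$ is injective.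
\end{proof}

So we may work with arbitrary finite alphabets in the two components.

\section{Forbidden pairs of factors and the star}\label{sec:star}

Let $\Sigma$ be a finite alphabet. For words $x=a_1\cdots a_n$ and $y=b_1\cdots b_n$ of equal length put $x\otimes y=(a_1,b_1)\cdots(a_n,b_n)\in(\Sigma\times\Sigma)^*$.

\begin{definition}
Let $\Phi\subseteq(\Sigma\times\Sigma)^+$. A pair $(u,v)$ of finite, right-infinite or bi-infinite words over $\Sigma$ is \emph{$\Phi$-free} if there are no finite factors $x$ of $u$ and $y$ of $v$ with $|x|=|y|$ and $x\otimes y\in\Phi$. The set $\Phi$ is \emph{avoidable} if for every $K$ there is a $\Phi$-free pair of words of length $K$.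
\end{definition}

The positions of $x$ in $u$ and of $y$ in $v$ are unrelated: all alignments of the two words are tested. For example, over $\Sigma=\{0,1\}$ the set $\{(0,0)\}$ is avoided by $u=00\cdots$, $v=11\cdots$. If we also forbid all $x\otimes y$ of length $2$ in which $x$ or $y$ is $11$, then in a free pair of words of length $2$ both words contain a $0$, which is forbidden; the enlarged set is not avoidable.

\begin{lemma}\label{lem:compact}
$\Phi$ is avoidable if and only if there is a $\Phi$-free pair in $\Sigma^{\mathbb Z}\times\Sigma^{\mathbb Z}$.
\end{lemma}

\begin{proof}
If $(u,v)$ is $\Phi$-free, so is every pair of factors of $u$ and $v$. This gives one direction. For the other, the $\Phi$-free pairs of words indexed by the intervals $[-K,K)$, $K\in\mathbb N$, form a finitely branching tree under restriction. It is infinite if $\Phi$ is avoidable, and then it has an infinite branch by K\"onig's lemma. The branch defines a bi-infinite pair, which is $\Phi$-free since any two finite factors lie in some interval $[-K,K)$.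
\end{proof}

\begin{proposition}\label{prop:star}
From a regular $\Phi\subseteq(\Sigma\times\Sigma)^+$ one computes a recognizable $L\subseteq(\Sigma\cup\{\#\})^*\times\Sigma^*$ such that: if $\Phi$ is not avoidable, then $L^*=L^{\le N}$ for some $N$ and $L^*$ is recognizable; if $\Phi$ is avoidable, then $L^*$ is not recognizable.
\end{proposition}

We first describe a two-tape transition graph and then encode its paths as products of generators.

\subsection*{The transition graph}
Let $(S,s_0,\delta)$ be a complete deterministic automaton for $\Phi(\Sigma\times\Sigma)^*$ with exactly one accepting state $F$, which is absorbing. Such an automaton exists: from an accepting state only accepting states are reachable, because the language is closed under appending letters, so all accepting states can be merged; if there is none, add an unreachable state $F$. Since $\Phi$ consists of nonempty words, $F\ne s_0$. Consider the transitions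
\begin{itemize}
\item[(1)] $s\xrightarrow{(a,b)}\delta(s,(a,b))$ for $s\ne F$ and $a,b\in\Sigma$;
\item[(2)] $s\xrightarrow{(a,y)}s_0$ for $s\in S$, $a\in\Sigma$ and $y\in\Sigma\cup\Sigma^2$;
\item[(3)] $F\xrightarrow{(x,y)}s$ for $s\in S$ and $x,y\in\Sigma^+$.
\end{itemize}
The label of a path is the componentwise product of the labels of its transitions, and $R_{s,s'}$ is the set of labels of nonempty paths from $s$ to $s'$. Type (1) searches for a forbidden pattern. Type (2) restarts the search from any state, and since it advances the second tape by one or two letters, it can shift the tapes against each other. Types (1) and (2) never read more of the first tape than of the second; this is the coupling. Type (3) is the reward for finding a pattern: it swallows everything and ends in any state.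

\begin{example}
Let $\Sigma=\{a\}$. For $\Phi=\emptyset$ the state $F$ is unreachable from $s_0$ and $R_{s_0,s_0}=\{(a^t,a^{t'}):1\le t\le t'\le2t\}$, which is not recognizable, by the pigeonhole argument of the introduction. For $\Phi=\{(a,a)\}$ the path $s_0\to F\to s_0$ reads any $(a^t,a^{t'})$ with $t,t'\ge2$, and $R_{s_0,s_0}=\{(a,a),(a,aa)\}\cup\{(a^t,a^{t'}):t,t'\ge2\}$ is recognizable.
\end{example}

\subsection*{Paths as products}
Number the states, $S=\{1,\dots,r\}$. A generator will announce its source and target by blocks of a new letter $\#$, arranged so that matching states produce a block of length exactly $r+1$. For $x=a_1\cdots a_l\in\Sigma^+$ put $\operatorname{cod}(x)=a_1\#^{r+1}a_2\#^{r+1}\cdots\#^{r+1}a_l$, and let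
\[
L_0=\{(\#^i\operatorname{cod}(x)\#^{r+1-j},\,y): i\xrightarrow{(x,y)}j\text{ is a transition}\},\qquad L=L_0\cup(B\times\Sigma^*),
\]
where $B$ is the regular set of words over $\Sigma\cup\{\#\}$ that have a factor $a\#^mb$ with $a,b\in\Sigma$, $m\ge0$, $m\ne r+1$. Types (1) and (2) contribute finitely many pairs to $L_0$, and type (3) contributes $\bigcup_j\#^F\Sigma(\#^{r+1}\Sigma)^*\#^{r+1-j}\times\Sigma^+$. So $L$ is recognizable by Lemma~\ref{lem:mezei}.

The star cannot be prevented from multiplying generators whose states do not match; the set $B\times\Sigma^*$ absorbs these products. It is a two-sided ideal contained in $L$, hence $L^*=L_0^*\cup(B\times\Sigma^*)$. In a product of generators of $L_0$ that come from transitions $i_1\to j_1,\dots,i_n\to j_n$ with labels $(x_1,y_1),\dots,(x_n,y_n)$, the block of $\#$ between $\operatorname{cod}(x_m)$ and $\operatorname{cod}(x_{m+1})$ has length $r+1-j_m+i_{m+1}$. If $j_m\ne i_{m+1}$ for some $m$, the product lies in $B\times\Sigma^*$. Otherwise the transitions form a path and the product is $(\#^{i_1}\operatorname{cod}(x_1\cdots x_n)\#^{r+1-j_n},\,y_1\cdots y_n)$. Conversely, each path with $n$ transitions gives an element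 of $L_0^n$ of this form. Therefore
\begin{equation}\label{eq:star}
L^*=\{1\}\cup(B\times\Sigma^*)\cup\bigcup_{i,j\in S}\{(\#^i\operatorname{cod}(u)\#^{r+1-j},\,v):(u,v)\in R_{i,j}\},
\end{equation}
and the words $\#^i\operatorname{cod}(u)\#^{r+1-j}$ are not in $B$ and determine $i$, $u$ and $j$. Note that $L^*$ contains a copy of $R_{i,j}$ for \emph{every} pair of states. This is why transitions of type (2) leave every state and transitions of type (3) enter every state.

\begin{proof}[Proof of Proposition~\ref{prop:star}]
\emph{Let $\Phi$ be not avoidable}, and let $K\ge1$ be such that no pair of words of length $K$ is $\Phi$-free. We claim that every $(u,v)\in R_{s,s'}$ labels a path from $s$ to $s'$ with at most $4K$ transitions. Every transition reads at least one letter of each component, so if $\min(|u|,|v|)\le4K$, any path with label $(u,v)$ will do. Let $|u|,|v|>4K$. The pair $(u[2K,3K),v[3K,4K))$ is not $\Phi$-free, so $u[i,i+\ell)\otimes v[j,j+\ell)\in\Phi$ for some $i\ge2K$, $i+\ell\le3K$, $j\ge3K$, $j+\ell\le4K$. The windows were chosen so that $0<i\le j\le2i$. Hence $i$ transitions of type (2), of which $j-i$ read two letters of $v$, lead from $s$ to $s_0$ and read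 $u[0,i)$ and $v[0,j)$. At most $\ell$ transitions of type (1) then lead to $F$. At most $3K$ letters of $u$ and $4K$ letters of $v$ have been read, so both remaining suffixes are nonempty and one transition of type (3) leads to $s'$. The path has at most $3K+1\le4K$ transitions. By \eqref{eq:star} and $B\times\Sigma^*\subseteq L$ we get $L^*=L^{\le4K}$, and $L^*$ is recognizable by Lemma~\ref{lem:closure}.

\emph{Let $\Phi$ be avoidable.} By Lemma~\ref{lem:compact} there is a $\Phi$-free pair $(u,v)$ of right-infinite words; let $u_t,v_t$ be their prefixes of length $t$. Suppose that $L^*$ is recognizable. The morphism $\psi\colon a\mapsto\#^{s_0}a\#^{r+1-s_0}$ satisfies $\psi(x)=\#^{s_0}\operatorname{cod}(x)\#^{r+1-s_0}$ for $x\in\Sigma^+$, and all elements of $L$ have a nonempty first component. So \eqref{eq:star} gives $(\psi\times\mathrm{id})^{-1}(L^*)=R_{s_0,s_0}\cup\{1\}$, and this set is recognizable, say equal to $h^{-1}(F')$. Transitions of type (2) show $(u_t,v_t)\in R_{s_0,s_0}$ for $t\ge1$. Choose $1\le t<t'$ with $h(u_t,1)=h(u_{t'},1)$. Then $h(u_{t'},v_t)=h(u_t,v_t)\in F'$, so some path from $s_0$ to $s_0$ has the label $(u_{t'},v_t)$.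

This path does not visit $F$. Indeed, before a first visit only types (1) and (2) are used, and $F$ is entered by type (1) because $F\ne s_0$. The maximal sequence of type (1) transitions that ends with this visit starts in $s_0$, either at the beginning of the path or after a transition of type (2). It reads a word $x\otimes y\in\Phi(\Sigma\times\Sigma)^*$ for factors $x$ of $u$ and $y$ of $v$, and a prefix of $x\otimes y$ contradicts $\Phi$-freeness. So the path uses only types (1) and (2), each of which reads one letter of the first component and at least one of the second. Thus $t'\le t$, a contradiction.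
\end{proof}

\section{Tilings of the quarter plane}\label{sec:tiling}

An \emph{instance} of the tiling problem consists of a finite set $T$ of tiles, two tiles $\mathsf o,\mathsf b\in T$ and relations $H,V\subseteq T^2$ with $(\mathsf o,\mathsf b),(\mathsf b,\mathsf b)\in H$. A \emph{solution} is a map $\tau\colon\mathbb N^2\to T$ with $\tau(0,0)=\mathsf o$, $\tau(p,0)=\mathsf b$ for $p\ge1$, and
\[
(\tau(p,q),\tau(p+1,q))\in H,\qquad(\tau(p,q),\tau(p,q+1))\in V\qquad(p,q\ge0).
\]

\begin{lemma}\label{lem:tm}
From a Turing machine $M$ one computes an instance that has a solution if and only if $M$ does not halt on the blank tape.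
\end{lemma}

\begin{proof}
Let $M$ be deterministic, with a right-infinite tape, tape alphabet $\Gamma\ni\sqcup$, states $S\ni s_0$, and a transition function $\delta(s,g)=(s',g',\eta)$, $\eta\in\{-1,0,1\}$, defined for all non-halting $s$; a left move on cell $0$ leaves the head in place. Let $\Delta=\Gamma\cup(S\times\Gamma)$ be the set of cell contents and $c_q\colon\mathbb N\to\Delta$ the configuration at time $q$, extended by $c_q(-1)=\triangleright$. A tile shows a cell with its two neighbors: $T=\{\mathsf o,\mathsf b\}\cup(\Delta\cup\{\triangleright\})\times\Delta\times\Delta$. The next content of the middle cell is given by a partial map $f(l,m,r)$.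
\begin{itemize}
\item If $m=(s,g)$, then $f$ is undefined for halting $s$. Otherwise let $\delta(s,g)=(s',g',\eta)$; put $f=(s',g')$ if $\eta=0$, or $\eta=-1$ and $l=\triangleright$, and $f=g'$ in the remaining cases.
\item If $m=g\in\Gamma$, put $f=(s',g)$ if $l=(s,g_1)$ with $s$ non-halting and $\delta(s,g_1)=(s',g_2,1)$; otherwise put $f=(s',g)$ if $r=(s,g_1)$ with $s$ non-halting and $\delta(s,g_1)=(s',g_2,-1)$; otherwise put $f=g$.
\end{itemize}
If $c_q$ is not halting, then $f(c_q(p-1),c_q(p),c_q(p+1))=c_{q+1}(p)$ for all $p$. Let $H$ consist of $(\mathsf o,\mathsf b)$, $(\mathsf b,\mathsf b)$ and all pairs $((l,m,r),(m,r,r'))$. Let $V$ consist of $(\mathsf o,(\triangleright,(s_0,\sqcup),\sqcup))$, of $(\mathsf b,(l,\sqcup,\sqcup))$ for $l\in\{\sqcup,(s_0,\sqcup)\}$, and of all $((l,m,r),(l',f(l,m,r),r'))$ with $f(l,m,r)$ defined and $l=\triangleright\Leftrightarrow l'=\triangleright$.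

If $M$ does not halt, put $\mathsf o,\mathsf b,\mathsf b,\dots$ in row $0$ and the triples $(c_{q-1}(p-1),c_{q-1}(p),c_{q-1}(p+1))$ in row $q\ge1$. This is a solution. Conversely, let $\tau$ be a solution. The second component of every pair in $V$ is a triple, so all rows $q\ge1$ consist of triples, and by $H$ the outer components of such a row, except the left component in column $0$, are the middle components of the neighbors. By $V$, row $1$ has the middle components $(s_0,\sqcup),\sqcup,\sqcup,\dots$ and starts with $\triangleright$, so it consists of the triples of $c_0$. Suppose row $q\ge1$ consists of the triples of $c_{q-1}$. Since there is a row above, $f$ is defined on all of them, so $c_{q-1}$ is not halting; the middle components of row $q+1$ are the $c_q(p)$, and its first left component is $\triangleright$. So row $q+1$ consists of the triples of $c_q$. By induction no $c_q$ is halting.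
\end{proof}

We shall write a solution down diagonal by diagonal, because diagonals are finite and every constraint links a diagonal to the next one (Figure~\ref{fig:diag}).

\begin{lemma}\label{lem:diag}
An instance has a solution if and only if there are tiles $\xi_{k,i}$, $0\le i<k$, with $\xi_{1,0}=\mathsf o$, $\xi_{k,k-1}=\mathsf b$ for $k\ge2$, and
\begin{equation}\label{eq:diag}
(\xi_{k,i},\xi_{k+1,i})\in V\quad(0\le i<k),\qquad(\xi_{k,i-1},\xi_{k+1,i})\in H\quad(1\le i<k).
\end{equation}
\end{lemma}

\begin{proof}
The formulas $\xi_{k,i}=\tau(i,k-i-1)$ and $\tau(p,q)=\xi_{p+q+1,p}$ are inverse to each other and match the two descriptions of row $0$. With $k=p+q+1$, the vertical constraint at $(p,q)$ reads $(\xi_{k,p},\xi_{k+1,p})\in V$, and the horizontal one reads $(\xi_{k,p},\xi_{k+1,p+1})\in H$. For $q\ge1$ we have $p+1<k$, and the latter is the second condition in \eqref{eq:diag} with $i=p+1$. For $q=0$ it holds because $(\mathsf o,\mathsf b),(\mathsf b,\mathsf b)\in H$.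
\end{proof}

We call such a family $(\xi_{k,i})$ a \emph{diagonal solution} and $\xi_{k,0},\dots,\xi_{k,k-1}$ its \emph{diagonal $k$}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!25] (0,2) rectangle (1,3) (1,1) rectangle (2,2) (2,0) rectangle (3,1);
\foreach \p/\q/\k in {0/0/1,0/1/2,1/0/2,0/2/3,1/1/3,2/0/3,0/3/4,1/2/4,2/1/4,3/0/4}
  {\draw (\p,\q) rectangle +(1,1); \node at (\p+0.5,\q+0.5) {$\xi_{\k,\p}$};}
\foreach \p/\q in {0/2,1/1,2/0} \draw[->,thick] (\p+0.5,\q+0.8) -- (\p+0.5,\q+1.2);
\foreach \p/\q in {0/2,1/1} \draw[->,thick] (\p+0.85,\q+0.5) -- (\p+1.15,\q+0.5);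
\end{tikzpicture}
\caption{The first four diagonals of a tiling $\tau$ of the quarter plane, with $\xi_{k,i}=\tau(i,k-i-1)$. Diagonal $3$ is shaded. The arrows show the vertical and horizontal constraints that link it to diagonal $4$; the constraints inside the bottom row hold automatically.}\label{fig:diag}
\end{figure}

The following reduction is proved in Sections~\ref{sec:ideal}--\ref{sec:complete}.

\begin{proposition}\label{prop:tiling}
From an instance of the tiling problem one computes an alphabet $\Sigma$ and a regular $\Phi\subseteq(\Sigma\times\Sigma)^+$ such that $\Phi$ is avoidable if and only if the instance has a solution.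
\end{proposition}

\section{Writing a tiling along a ternary counter}\label{sec:ideal}

What must $\Phi$ look like? The following remark shows that it has to be infinite and that, for some instances, its free pairs cannot be periodic.

\begin{remark}
For regular $\Phi$ one can test whether a given pair of finite words is $\Phi$-free, and also whether a given pair of periodic bi-infinite words is, by running an automaton for $\Phi$ along with the two positions modulo the periods. So if avoidable sets of some class always have a periodic free pair, avoidability is decidable in that class: search in parallel for such a pair and for a length $K$ without free pairs. Finite sets form such a class. If all words of $\Phi$ have length at most $\ell$ and $u[p,p+\ell)=u[p',p'+\ell)$ with $p<p'$, then repeating $u[p,p')$ gives a periodic word all of whose factors of length $\ell$ occur in $u$; do the same for $v$.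
\end{remark}

A finite automaton reading two words in parallel cannot count, but it can skip all places where the two words look alike and react only where they differ. We therefore use words with a hierarchical structure such that, in every alignment of two copies, the places of disagreement are sparse and carry two diagonals of the tiling side by side. The structure is that of a ternary counter: a position whose two lowest nonzero ternary digits stand at the places $i<j$ carries the tile $\xi_{j,i}$.

\subsection*{The alphabet}
A letter can store the numbers $i$ and $j$ only modulo a constant. Put $\Lambda_0=0$ and, for $i\ge1$, let $\Lambda_i\in\{1,2,3\}$ with $\Lambda_i\equiv i\pmod3$. Let $\mathsf s$ be the map $0\mapsto1\mapsto2\mapsto3\mapsto1$, so that $\Lambda_{i+1}=\mathsf s(\Lambda_i)$. Two properties are used: $\Lambda_i=0$ only for $i=0$, and $\lambda,\mathsf s(\lambda),\mathsf s^2(\lambda)$ are pairwise distinct for each $\lambda$, so that $\Lambda_i,\Lambda_{i+1},\Lambda_{i+2}$ are pairwise distinct.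

A \emph{skeleton} is a tuple $(\lambda,e,\kappa,\beta)\in\{0,1,2,3\}\times\{1,2\}\times\{1,2,3\}\times\{0,1\}$, with \emph{label} $\lambda$, \emph{digit} $e$, \emph{upper label} $\kappa$ and \emph{bit} $\beta$. The alphabet $\Sigma$ consists of all pairs of a skeleton and a tile $\xi\in T$ that satisfy
\begin{equation}\label{eq:sigma}
\beta=1\ \Longrightarrow\ \kappa=\mathsf s(\lambda),\text{ and }\xi=\mathsf o\text{ if }\lambda=0,\ \ \xi=\mathsf b\text{ if }\lambda\ne0 .
\end{equation}
We write $\lambda(\sigma),e(\sigma),\kappa(\sigma),\beta(\sigma)$ for the components of a letter $\sigma$. Two letters \emph{agree} if they have the same skeleton, whatever their tiles; otherwise they \emph{disagree}.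

\subsection*{The ideal word}
Let $(\xi_{k,i})$ be a diagonal solution. An \emph{address} is a $3$-adic integer $N=\sum_iN_i3^i$, that is, a sequence of digits $N_i\in\{0,1,2\}$, added with carry; natural numbers are the addresses with finitely many nonzero digits. If $N$ has at least two nonzero digits, the lowest two at the places $i<j$, we call $i$ the \emph{level} of $N$ and put
\[
z(N)=\bigl((\Lambda_i,\,N_i,\,\Lambda_j,\,[j=i+1]),\ \xi_{j,i}\bigr).
\]
If $j=i+1$, then $\Lambda_j=\mathsf s(\Lambda_i)$ and $\xi_{i+1,i}$ is $\mathsf o$ for $i=0$ and $\mathsf b$ otherwise, so $z(N)\in\Sigma$. To obtain a bi-infinite word we start the counter at $\omega=\sum_{i\ge0}3^i$. If $|n|\le(3^j-1)/2$, then $n+\omega=\bigl(n+(3^j-1)/2\bigr)+\sum_{i\ge j}3^i$ with the first summand in $[0,3^j)$, so all digits of $n+\omega$ from place $j$ on equal $1$. Hence the \emph{ideal word} $Z\in\Sigma^{\mathbb Z}$, $Z_n=z(n+\omega)$, is well defined.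

The lowest layer of the hierarchy is described by \emph{local conditions} on consecutive letters $\sigma\sigma'$:
\begin{itemize}
\item[(L1)] if $\lambda(\sigma)=0$ and $e(\sigma)=1$, the skeleton of $\sigma'$ is that of $\sigma$ with digit $2$;
\item[(L2)] if $\lambda(\sigma)=0$ and $e(\sigma)=2$, then $\lambda(\sigma')\ne0$;
\item[(L3)] if $\lambda(\sigma)\ne0$, then $\lambda(\sigma')=0$, $e(\sigma')=1$ and $\kappa(\sigma')=\lambda(\sigma)$.
\end{itemize}
The ideal word satisfies them. If $N_0=1$, then $N+1$ differs from $N$ only in the digit $2$ at place $0$; if $N_0=2$, then $N+1$ has the digit $0$ at place $0$ and so a positive level; if $N_0=0$, then $N+1$ has the digit $1$ at place $0$ and its next nonzero place is the level of $N$.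

\begin{example}\label{ex:block}
Read the ideal letters from the address $90$, of level $2$, and from the address $108$, of level $3$, in parallel. Addresses are written in base $3$.
\begin{center}
\begin{tabular}{c|ccc|ccc|c}
$t$ & $90+t$ & skeleton & tile & $108+t$ & skeleton & tile & agree?\\ \hline
0 & 10100 & $(2,1,1,0)$ & $\xi_{4,2}$ & 11000 & $(3,1,1,1)$ & $\xi_{4,3}$ & no\\
1 & 10101 & $(0,1,2,0)$ & $\xi_{2,0}$ & 11001 & $(0,1,3,0)$ & $\xi_{3,0}$ & no\\
2 & 10102 & $(0,2,2,0)$ & $\xi_{2,0}$ & 11002 & $(0,2,3,0)$ & $\xi_{3,0}$ & no\\
3 & 10110 & $(1,1,2,1)$ & $\xi_{2,1}$ & 11010 & $(1,1,3,0)$ & $\xi_{3,1}$ & no\\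
4 & 10111 & $(0,1,1,1)$ & $\xi_{1,0}$ & 11011 & $(0,1,1,1)$ & $\xi_{1,0}$ & yes\\
5 & 10112 & $(0,2,1,1)$ & $\xi_{1,0}$ & 11012 & $(0,2,1,1)$ & $\xi_{1,0}$ & yes\\
6 & 10120 & $(1,2,2,1)$ & $\xi_{2,1}$ & 11020 & $(1,2,3,0)$ & $\xi_{3,1}$ & no\\
7 & 10121 & $(0,1,1,1)$ & $\xi_{1,0}$ & 11021 & $(0,1,1,1)$ & $\xi_{1,0}$ & yes\\
8 & 10122 & $(0,2,1,1)$ & $\xi_{1,0}$ & 11022 & $(0,2,1,1)$ & $\xi_{1,0}$ & yes\\
9 & 10200 & $(2,2,1,0)$ & $\xi_{4,2}$ & 11100 & $(2,1,3,1)$ & $\xi_{3,2}$ & no
\end{tabular}
\end{center}
For $0<t<9$ the letters disagree exactly when $t$ has a single nonzero digit. At $t=1$ and $t=3$ the diagonals $2$ and $3$ stand side by side, and an automaton that remembers one tile can test $(\xi_{2,0},\xi_{3,0}),(\xi_{2,1},\xi_{3,1})\in V$ and $(\xi_{2,0},\xi_{3,1})\in H$. The pair at $t=6$, with digits $2$ and exactly one bit $1$, tells the automaton that the left track has the smaller level and that the next disagreement comes at $t=9$. So the automaton moves in steps of length $9$ without counting.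
\end{example}

Two difficulties remain. First, labels know the level only modulo $3$. If $108$ is replaced by an address of level $6$, the skeletons for $0<t<9$ do not change, but the tiles come from diagonal $6$ and must not be tested against diagonal $2$. The automaton has to learn that the levels are consecutive, and it learns this by following the counter over several steps. Second, arbitrary words need not look like the ideal word; the same automaton must force them to. Both tasks are solved by letting the automaton \emph{predict} the letter it will meet one step later.

\section{The checker}\label{sec:checker}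

The checker is a deterministic procedure with finite memory. It reads pairs of letters, one on each of two \emph{tracks}, and declares some of them \emph{boundary pairs}. On ideal words started at addresses of different levels with minimum $d$, the boundary pairs are meant to be those at distance $0,3^d,2\cdot3^d,\dots$ from the start. The modes are \textsc{Start}, \textsc{Scan}, \textsc{Wait}, and the absorbing modes \textsc{Fault} (the input is rejected) and \textsc{Stop} (the checker gives up). The memory holds
\begin{itemize}
\item a \emph{base label} $m$ (meant to be $\Lambda_d$);
\item for each track, the skeleton $y$ of the current boundary letter, its \emph{status}, low or high (level $d$, level $>d$), and for a high letter its \emph{class} $1$, $2^+$ or $?$ (level $d+1$, level $\ge d+2$, no information);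
\item for each track, a skeleton $X$, at first undefined; whenever the current boundary letter of the track receives the status high, $X$ is set to $y$;
\item during \textsc{Scan}, one tile, and whether this is the first \textsc{Scan} phase.
\end{itemize}

\medskip\noindent\textsc{Start.} The first pair read is the first boundary pair. If its labels are equal, go to \textsc{Stop}. If exactly one label is $0$, that track becomes low, the other high of class $?$, $m:=0$; enter \textsc{Wait}. If the labels are unequal and nonzero, begin the \emph{first} \textsc{Scan} phase; the statuses and $m$ are not yet set.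

\medskip\noindent\textsc{Scan.} Read pairs. A disagreeing pair in which both digits are $1$ is a \emph{check pair}. A disagreeing pair in which both digits are $2$ and exactly one bit is $1$ ends the phase. All other pairs are skipped. At the end of the first phase, the track that showed the bit $1$ becomes low, the other high of class $?$, and $m$ is set to the label of the boundary letter of the low track. At the end of any phase, enter \textsc{Wait}.

\emph{Tile test.} If the phase is not the first one, one track is low and the other is high of class $1$, then at every check pair, with tiles $\xi^{\mathrm{lo}}$ and $\xi^{\mathrm{hi}}$ on these tracks, go to \textsc{Fault} unless $(\xi^{\mathrm{lo}},\xi^{\mathrm{hi}})\in V$ and, if the phase had an earlier check pair, $(\xi^{\mathrm{prev}},\xi^{\mathrm{hi}})\in H$, where $\xi^{\mathrm{prev}}$ is the tile of the low track at the previous check pair.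

\medskip\noindent\textsc{Wait.} On entering this mode, each track computes a \emph{prediction} for its next boundary letter from $y=(\lambda,e,\kappa,\beta)$ and $X=(\lambda_X,e_X,\kappa_X,\beta_X)$; a star means that the bit is not prescribed.
\begin{center}
\begin{tabular}{c|l|l|l}
rule & current situation & status, class & skeleton\\ \hline
P1 & high, class $1$ / $2^+$ / $?$ & low & $(m,1,\lambda,\beta')$, $\beta'=1$ / $0$ / $*$\\
P2 & low, $e=1$ & low & $(m,2,\kappa,\beta)$\\
P3 & low, $e=2$, $\beta=0$ & high, $1$ & $(\mathsf s(m),1,\kappa,*)$\\
P4 & low, $e=2$, $\beta=1$, $e_X=1$ & high, $1$ & $(\lambda_X,2,\kappa_X,\beta_X)$\\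
P5 & low, $e=2$, $\beta=1$, $e_X=2$, $\beta_X=0$ & high, $2^+$ & $(\mathsf s^2(m),1,\kappa_X,*)$\\
P6 & low, $e=2$, $\beta=1$, $e_X=2$, $\beta_X=1$ & high, $2^+$ & unknown\\
P7 & low, $e=2$, $\beta=1$, $X$ undefined & high, $?$ & unknown
\end{tabular}
\end{center}
The predictions P1--P5 are \emph{definite}. If both tracks are predicted high, go to \textsc{Stop}. Otherwise skip agreeing pairs and treat the first disagreeing pair as follows. If both predictions are definite, go to \textsc{Fault} unless both letters match them. If one prediction is unknown, go to \textsc{Stop} if the two labels are equal; if they are unequal, go to \textsc{Fault} unless the letter on the other track matches its prediction. In the remaining cases the pair becomes the new boundary pair, with the predicted statuses and classes. If $m\ne0$ and its labels are unequal, begin a \textsc{Scan} phase; otherwise enter \textsc{Wait} anew.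

\medskip
The memory is finite, so
\begin{multline*}
\Phi=\{x\otimes y:\text{the checker is in \textsc{Fault} after reading }x\otimes y\}\\
\cup\{x\otimes y:|x|=|y|=2,\ x\text{ or }y\text{ violates (L1)--(L3)}\}
\end{multline*}
is an effectively regular subset of $(\Sigma\times\Sigma)^+$. All rules are symmetric in the two tracks, so $(u,v)$ is $\Phi$-free if and only if $(v,u)$ is. For bi-infinite words $u,v$ and positions $A,B$, the \emph{run from $(A,B)$} is the computation of the checker on $(u_{A+t},v_{B+t})_{t\ge0}$. The pair $(u,v)$ is $\Phi$-free if and only if both words satisfy (L1)--(L3) everywhere and no run reaches \textsc{Fault}.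

The rules P1--P7 describe what can be said about $N+3^d$ from the skeletons at hand; this is verified in Section~\ref{sec:sound}.

\begin{example}
Start at the addresses $30$ and $28$, so $d=0$, $m=0$, and every pair should be a boundary pair. On the first track, with skeletons written as strings $\lambda e\kappa\beta$:
\begin{center}
\begin{tabular}{l|cccccccccc}
address & 30&31&32&33&34&35&36&37&38&39\\
base $3$ & 1010&1011&1012&1020&1021&1022&1100&1101&1102&1110\\
skeleton & 1130&0111&0211&1230&0111&0211&2131&0120&0220&1121\\
predicted by & &P1&P2&P4&P1&P2&P5&P1&P2&P3\\
class & $?$& & &$1$& & &$2^+$& & &$1$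
\end{tabular}
\end{center}
At $32$ and $35$ the carry runs into a nonzero digit, which the letter itself does not show but $X$ does. At $44=1122_3$ the memory holds the skeleton of $42=1120_3$, with digit $2$ and bit $1$; the carry passes two places and meets a digit that neither $y$ nor $X$ records, so P6 applies.
\end{example}

After an unknown prediction the high letter may have the label $m$, and it may even agree with its low partner: the addresses $110_3$ and $110000_3$, of levels $1$ and $4$, both have the skeleton $(1,1,2,1)$. The checker then overlooks a boundary. The rule ``equal labels: \textsc{Stop}'' makes it give up before it can raise a false alarm.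

\section{Grids and the tracking lemma}\label{sec:track}

Both directions of Proposition~\ref{prop:tiling} need to know how the checker moves on words whose skeletons look ideal up to some level $k$. We analyze this once. Digits and places of a natural number refer to base $3$.

\begin{definition}
Let $w\in\Sigma^{\mathbb Z}$ and $k\ge0$. A residue class $G=r+3^{k+1}\mathbb Z$ is a \emph{$k$-grid} of $w$ if for all $P\in G$ we have $\lambda(w_P)\ne0$, and for all $0<t<3^{k+1}$, with lowest nonzero digit $e$ at place $i$:
\begin{itemize}
\item[(G1)] if $t$ has another nonzero digit, the next one at place $j$, then $w_{P+t}$ has the skeleton $(\Lambda_i,e,\Lambda_j,[j=i+1])$;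
\item[(G2)] if $t=e3^i$, then $w_{P+t}$ has the skeleton $(\Lambda_i,e,\lambda(w_P),\beta)$, where $\beta=0$ if $i<k$, and for $i=k$ the bit is the same for $e=1$ and $e=2$; it is denoted $\varepsilon(P)$.
\end{itemize}
Write a position $n$ as $P+t$ with $P\in G$ and $0\le t<3^{k+1}$. The digits of $t$ are the \emph{grid digits} of $n$. The \emph{level} $\operatorname{lev}(n)$ is the place of the lowest nonzero digit of $t$, and $\infty$ if $t=0$.
\end{definition}

The bit $\varepsilon(P)$ is the claim of the word that the grid point $P$ lies exactly one layer above $k$.

\begin{lemma}\label{lem:grid}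
Let $G$ be a $k$-grid of $w$.
\begin{itemize}
\item[(a)] If $\operatorname{lev}(n)=\ell\le k$, then $\lambda(w_n)=\Lambda_\ell$ and $e(w_n)$ is the grid digit of $n$ at place $\ell$. Positions of positive level have nonzero labels.
\item[(b)] If $P\in G$ and $\varepsilon(P)=1$, then $\lambda(w_P)=\Lambda_{k+1}$.
\item[(c)] Let $d\le k$, $\operatorname{lev}(Y)\ge d$ and $0<t<3^d$. If $t$ has at least two nonzero digits, the skeleton of $w_{Y+t}$ depends only on $t$. If $t=e3^i$, it is $(\Lambda_i,e,\lambda(w_Y),[\operatorname{lev}(Y)=i+1])$.
\item[(d)] Let $d\le k$ and $\operatorname{lev}(Y)>d$. Then $\kappa(w_{Y+2\cdot3^d})=\lambda(w_Y)$.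
\end{itemize}
\end{lemma}

\begin{proof}
(a) is read off from the definition. (b) The letter $w_{P+3^k}$ has label $\Lambda_k$, upper label $\lambda(w_P)$ and bit $1$, so \eqref{eq:sigma} gives $\lambda(w_P)=\mathsf s(\Lambda_k)$.

(c) Write $Y=P+t_0$ with $P\in G$, $0\le t_0<3^{k+1}$ and $3^d\mid t_0$. Then $t_0+t<3^{k+1}$ has the digits of $t$ below place $d$ and those of $t_0$ from place $d$ on. If $t$ has two nonzero digits, the lowest two nonzero digits of $t_0+t$ are those of $t$, and (G1) applies. Let $t=e3^i$. If $t_0\ne0$, the second nonzero place of $t_0+t$ is $j=\operatorname{lev}(Y)$, and $\Lambda_j=\lambda(w_Y)$ by (a); apply (G1). If $t_0=0$, then $Y=P$ and $i<d\le k$, so (G2) gives $(\Lambda_i,e,\lambda(w_P),0)$, in accordance with $\operatorname{lev}(Y)=\infty$.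

(d) For $d<k$ this is (c) with $d+1$ in place of $d$; for $d=k$ we have $Y\in G$ and it is (G2).
\end{proof}

Let $u,v\in\Sigma^{\mathbb Z}$ have $k$-grids, to which all levels refer, and let $0\le d\le k$. A pair of positions $(A,B)$ is a \emph{$d$-start} if $\lambda(u_A)\ne\lambda(v_B)$, one of the positions has level $d$ and the other has level $>d$. Put $A_c=A+c3^d$ and $B_c=B+c3^d$. \emph{Stage $c$} is the pair $(A_c,B_c)$, and \emph{block $c$} consists of the pairs $(A_c+t,B_c+t)$ at the \emph{offsets} $0<t<3^d$. All $A_c,B_c$ have level $\ge d$. From one stage to the next, the grid digit at place $d$ increases by $1$ modulo $3$ on both tracks, and at stage $0$ it vanishes on exactly one track. Hence: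
\begin{quote}
$(\dagger)$ Along each track the stages cycle through ``level $>d$'', ``level $d$, digit $1$'', ``level $d$, digit $2$'', and at every stage the two tracks are at different points of this cycle.
\end{quote}
A status is \emph{true} if it is low at a position of level $d$ or high at a position of level $>d$.

\begin{lemma}[Tracking lemma]\label{lem:track}
Consider the run from a $d$-start, and suppose that its first $c+1$ boundary pairs are the stages $0,\dots,c$, where $c\ge0$.
\begin{itemize}
\item[(T1)] If $d\ge1$ and the labels at stage $c$ differ, a \textsc{Scan} phase follows stage $c$. Unless a tile test fails, its check pairs are at the offsets $1,3,\dots,3^{d-1}$ of block $c$ and it ends at the offset $2\cdot3^{d-1}$. In all other cases no \textsc{Scan} phase follows stage $c$.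
\item[(T2)] Suppose no tile test fails in block $c$. Just before stage $c+1$ is read, the checker is in \textsc{Wait} with boundary pair stage $c$ and has met no disagreeing pair in this phase; $m=\Lambda_d$; the statuses of the stages $0,\dots,c$ and those predicted for stage $c+1$ are true; on each track, $X$ is the skeleton at the last stage $\le c$ of level $>d$, and undefined if there is none; and a definite high prediction has the label $\mathsf s(m)$ or $\mathsf s^2(m)$.
\item[(T3)] Under the assumption of \emph{(T2)}, either stage $c+1$ disagrees, or one track is predicted high and the first disagreeing pair after stage $c+1$ exists and has equal labels.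
\end{itemize}
\end{lemma}

\begin{proof}
We prove (T1) and (T2) by induction on $c$. For $c\ge1$ the hypothesis holds for $c-1$, and no tile test failed in block $c-1$ since a boundary pair was declared afterwards. So (T2) holds for $c-1$; thus $m=\Lambda_d$, and the statuses of stage $c$, being the predicted ones, are true.

\emph{The case $d=0$.} The blocks are empty. At stage $0$ the letter of level $0$ has label $0$ and the other one does not, so \textsc{Start} sets true statuses and $m=0$ and enters \textsc{Wait}. At later stages the checker enters \textsc{Wait} because $m=0$.

\emph{The case $d\ge1$, unequal labels $\alpha_1\ne\alpha_2$ at stage $c$.} Exactly one position has level $d$, since at least one has by $(\dagger)$ and two such positions would share the label $\Lambda_d$. A \textsc{Scan} phase begins: for $c=0$ because both labels are nonzero, for $c\ge1$ because $m\ne0$. By Lemma~\ref{lem:grid}(c), pairs at offsets with two nonzero digits agree, and the pair at the offset $e3^i$, $i<d$, has the skeletons $(\Lambda_i,e,\alpha_1,\cdot)$ and $(\Lambda_i,e,\alpha_2,\cdot)$, which disagree. Its bits are $0$, except that the bit on the track of level $d$ is $1$ for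 $i=d-1$. So the check pairs are at the offsets $3^i$, and the first disagreeing pair with digits $2$ and exactly one bit $1$ is at the offset $2\cdot3^{d-1}$. If $c=0$, the track of level $d$ becomes low, the other high, and $m=\Lambda_d$. The offsets strictly between $2\cdot3^{d-1}$ and $3^d$ have two nonzero digits, so the remaining pairs of the block agree.

\emph{The case $d\ge1$, equal labels at stage $c$.} Then $c\ge1$, and the checker enters \textsc{Wait}. We claim that both positions have level $d$. Otherwise one track is high and the other low with label $m$. The high letter was not accepted under an unknown prediction, as this requires unequal labels. So it matched a definite high prediction, and by (T2) for $c-1$ its label is $\mathsf s(m)$ or $\mathsf s^2(m)$, not $m$; a contradiction. With equal levels and equal labels, Lemma~\ref{lem:grid}(c) shows that all pairs of block $c$ agree.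

\emph{The predictions made at stage $c$.} The statuses of the stages $0,\dots,c$ are true, which gives the description of $X$. The digit of a low letter is its grid digit by Lemma~\ref{lem:grid}(a). The rules predict low after high and after low with digit $1$, and high after low with digit $2$; by $(\dagger)$ this is true. In particular the tracks are not both predicted high, and the checker does not stop. The labels in P3 and P5 are $\mathsf s(m)$ and $\mathsf s^2(m)$. In P4 the current letter has level $d$, digit $2$ and bit $1$, and $X$ is defined. By $(\dagger)$ the last stage of level $>d$ on this track is $c-2$, so Lemma~\ref{lem:grid}(d) gives $\lambda_X=\kappa$, and $\kappa=\mathsf s(\lambda)=\mathsf s(m)$ by \eqref{eq:sigma}. This completes the induction.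

\emph{Proof of} (T3). Let stage $c+1$ agree. Two positions of level $d$ would have different digits by $(\dagger)$, so one position has level $d$ and the other level $>d$; as the predicted statuses are true, one track is predicted high. Both labels equal $\Lambda_d$, and the position of level $>d$ has a nonzero label, so $d\ge1$. In block $c+1$, by Lemma~\ref{lem:grid}(c), pairs at offsets with two nonzero digits agree, pairs at the offsets $e3^i$ have the same label $\Lambda_i$ on both tracks, and at the offset $3^{d-1}$ the bits differ. So the first disagreeing pair lies in this block and has equal labels.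
\end{proof}

\section{A solution makes $\Phi$ avoidable}\label{sec:sound}

Let $(\xi_{k,i})$ be a diagonal solution and $Z$ the ideal word. We show that $(Z,Z)$ is $\Phi$-free; then $\Phi$ is avoidable by Lemma~\ref{lem:compact}. The local conditions were verified in Section~\ref{sec:ideal}, so we must show that no run reaches \textsc{Fault}. In this section the \emph{exact level} of a position $n$ is the level of the address $n+\omega$.

For every $k$, the set $G_k$ of positions of exact level $>k$ is the residue class of $-(1+3+\dots+3^k)$ modulo $3^{k+1}$, and it is a $k$-grid of $Z$. Indeed, let $P\in G_k$ have exact level $j>k$, so $\lambda(Z_P)=\Lambda_j\ne0$. For $0<t<3^{k+1}$ the address $P+t+\omega$ has the digits of $t$ at the places $\le k$ and those of $P+\omega$ above. This gives (G1), and for $t=e3^i$ the skeleton $(\Lambda_i,e,\Lambda_j,[j=i+1])$, which gives (G2). Levels with respect to $G_k$ are the exact levels as far as these are $\le k$.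

Consider the run from $(A,B)$. If the labels are equal, it stops at once. Otherwise the exact levels differ; let $d$ be their minimum. With the grid $G_d$ on both tracks, $(A,B)$ is a $d$-start. Call a class \emph{true} if it is $1$ at exact level $d+1$, or $2^+$ at exact level $\ge d+2$, or $?$. We show by induction on $c$: either the run ends in \textsc{Stop}, or the stages $0,\dots,c$ are its first boundary pairs and the classes they receive are true. Since \textsc{Stop} and \textsc{Fault} are absorbing, this excludes \textsc{Fault}. For $c=0$ the only class given is $?$. Assume the second alternative for $c$.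

\emph{Tile tests in block $c$ succeed.} They are performed only if $c\ge1$, one track is low and the other is high of class $1$. The statuses are true by (T2) for $c-1$, so the exact levels are $d$ and $d+1$. By (T1) the check pairs are at the offsets $3^i$, $i<d$, where the tiles are $\xi^{\mathrm{lo}}=\xi_{d,i}$ and $\xi^{\mathrm{hi}}=\xi_{d+1,i}$, and $\xi^{\mathrm{prev}}=\xi_{d,i-1}$. The tests are the conditions \eqref{eq:diag}. So (T2) and (T3) apply.

\emph{The predictions and their classes are true.} Let $N$ be the address of one track at stage $c$ and $N'=N+3^d$.
\begin{itemize}
\item P1: $N$ has level $\ell>d$. Then $N'$ has the digit $1$ at place $d$ and its next nonzero place is $\ell$, so its skeleton is $(\Lambda_d,1,\Lambda_\ell,[\ell=d+1])$. The class of $N$ is true, so the predicted bit is right.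
\item P2: $N'$ differs from $N$ only in the digit at place $d$, which becomes $2$.
\item P3: $N_d=2$, and $N_{d+1}=0$ because the bit is $0$. So $N'$ has level $d+1$, digit $1$, and the same second nonzero place as $N$.
\item P4--P6: $N_d=2$, and $N_{d+1}\ne0$ because the bit is $1$. The address $N^\circ=N-2\cdot3^d$ has level $d+1$, and $N'=N^\circ+3^{d+1}$. Since $X$ is defined, (T2) and $(\dagger)$ show that $X$ is the skeleton at stage $c-2$, that is, of $z(N^\circ)$. If $e_X=1$, then $N'$ differs from $N^\circ$ only in the digit at place $d+1$, which becomes $2$; this is P4. If $e_X=2$, then $N'_{d+1}=0$, so $N'$ has level $\ge d+2$, which is all that P6 asserts. If moreover $\beta_X=0$, then $N^\circ_{d+2}=0$, so $N'$ has level $d+2$, digit $1$, and the same second nonzero place as $N^\circ$; this is P5.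
\item P7 asserts only the status, which is true by (T2).
\end{itemize}

\emph{The next boundary pair.} If stage $c+1$ disagrees, it is the first disagreeing pair of the \textsc{Wait} phase by (T2), and every definite prediction is matched. So the checker either stops (one unknown prediction, equal labels) or declares stage $c+1$ the next boundary pair, with true classes. If stage $c+1$ agrees, one track is predicted high by (T3), and its partner is low with label $m$. A definite high prediction would be true and have a label $\ne m$, contradicting agreement. So the prediction is unknown, and the first disagreeing pair, which has equal labels by (T3), leads to \textsc{Stop}. This completes the induction and proves one half of Proposition~\ref{prop:tiling}.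

\section{Avoidability yields a solution}\label{sec:complete}

Let $\Phi$ be avoidable, and let $(u,v)\in\Sigma^{\mathbb Z}\times\Sigma^{\mathbb Z}$ be $\Phi$-free (Lemma~\ref{lem:compact}). Both words satisfy (L1)--(L3), and no run reaches \textsc{Fault}. By symmetry, every statement below also holds with $u$ and $v$ exchanged. We show that both words have $k$-grids for all $k$, and then read off a diagonal solution. The tool is the following consequence of the tracking lemma: the absence of faults turns predictions into facts.

\begin{corollary}\label{cor:free}
Let $u$ and $v$ have $k$-grids, and let the stages $0,\dots,c$ be the first boundary pairs of the run from a $d$-start.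
\begin{itemize}
\item[(i)] If both predictions for stage $c+1$ are definite, then stage $c+1$ is the next boundary pair and both letters match their predictions.
\item[(ii)] If one prediction is unknown and the labels at stage $c+1$ differ, then stage $c+1$ is the next boundary pair.
\end{itemize}
\end{corollary}

\begin{proof}
No tile test fails, so (T2) and (T3) apply. (i) If stage $c+1$ agrees, the predictions are one low with label $m$ and one high with label $\mathsf s(m)$ or $\mathsf s^2(m)$, while the first disagreeing pair has equal labels; it cannot match both predictions, and the run reaches \textsc{Fault}. So stage $c+1$ disagrees, is the first disagreeing pair of the phase, and must match. (ii) Stage $c+1$ is the first disagreeing pair of the phase; its labels differ and there is no fault.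
\end{proof}

\begin{lemma}\label{lem:base}
For $w\in\{u,v\}$ the set $G_0(w)=\{n:\lambda(w_n)\ne0\}$ is a $0$-grid of $w$.
\end{lemma}

\begin{proof}
If $\lambda(w_P)\ne0$, then $w_{P+1}$ has a skeleton $(0,1,\lambda(w_P),\beta)$ by (L3), $w_{P+2}$ has the skeleton $(0,2,\lambda(w_P),\beta)$ by (L1), and $\lambda(w_{P+3})\ne0$ by (L2). So from any of its elements $G_0(w)$ continues to the right with gaps exactly $3$. By (L1) and (L2), a letter with label $0$ is followed within two steps by a letter with nonzero label, so $G_0(w)$ has elements arbitrarily far to the left. Hence it is a residue class modulo $3$; (G1) is void and (G2) has just been shown.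
\end{proof}

\subsection*{From $k$-grids to $(k+1)$-grids}
Fix $k\ge0$ and $k$-grids $G_k(u)$, $G_k(v)$. For a grid point $P$ write $P^+=P+3^{k+1}$. The goal is to show that the grid points of $u$ obey the analogues of (L1)--(L3) one layer higher, with ``$\varepsilon=1$'' in the role of ``label $0$''. The checker cannot compare $u$ with itself, so we use $v$ as a ruler: we choose a place in $v$ where the predictions for $v$ are definite, so that the run keeps going, and read off what is predicted for $u$. Suitable places in the ruler are supplied by Lemmas~\ref{lem:E1} and~\ref{lem:E2}.

Each run is displayed as a table. Below a position we list the digit and the bit $(e,\beta)$ of the letter where the grid determines them and they are needed, with H marking level $>d$. The rule in column $c$ is the one that predicts stage $c$. It is determined by the entries of the earlier columns, because by (T2) the statuses are true and $X$ is the skeleton in the last column marked H. Stage $0$ is always a boundary pair, and Corollary~\ref{cor:free} is applied column by column.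

\begin{lemma}\label{lem:E1}
There is $P\in G_k(u)$ with $\lambda(u_P)\ne\Lambda_k$.
\end{lemma}

\begin{proof}
For $k=0$ every grid point has a label $\ne0=\Lambda_0$. Let $k\ge1$ and suppose all points of $G_k(u)$ have the label $\Lambda_k$. By Lemma~\ref{lem:grid}(b), $\varepsilon$ vanishes on $G_k(u)$. Take $P\in G_k(u)$, $Q\in G_k(v)$, $d=k-1$ and $g=3^{k-1}$. The positions $P+6g$ and $Q+g$ have levels $k$ and $k-1$ and labels $\Lambda_k\ne\Lambda_{k-1}$, so they form a $d$-start.
\begin{center}
\begin{tabular}{l|cccc}
$c$ & 0 & 1 & 2 & 3\\ \hline
$u$ & $P+6g$ & $P+7g$ & $P+8g$ & $P^+$\\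
 & H $(2,0)$ & $(1,1)$ & $(2,1)$ & H\\
 & & P1 & P2 & P5\\ \hline
$v$ & $Q+g$ & $Q+2g$ & $Q+3g$ & $Q+4g$\\
 & $(1,0)$ & $(2,0)$ & H & \\
 & & P2 & P3 & P1
\end{tabular}
\end{center}
The bit at $P+6g=P+2\cdot3^k$ is $\varepsilon(P)=0$; the bits at $P+7g$ and $P+8g$ come from (G1) with the places $k-1,k$; those at $Q+g$ and $Q+2g$ come from (G2) with $i<k$. All predictions are definite, so $\lambda(u_{P^+})=\mathsf s^2(\Lambda_{k-1})=\Lambda_{k+1}\ne\Lambda_k$, a contradiction.
\end{proof}

From now on $d=k$ and $g=3^k$, so $P^+=P+3g$ and $m=\Lambda_k$; the columns marked H are the grid points, and $P+g$, $P+2g$ have the label $\Lambda_k$, the digits $1,2$ and the bit $\varepsilon(P)$.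

\begin{lemma}\label{lem:a}
If $P\in G_k(u)$ and $\varepsilon(P)=0$, then $u_{P^+}$ has a skeleton $(\Lambda_{k+1},1,\lambda(u_P),\cdot)$ and $\varepsilon(P^+)=1$. More precisely, for every $Q\in G_k(v)$ with $\lambda(v_Q)\ne\Lambda_k$, the second boundary pair of the run from $(P+2g,Q)$ is $(P^+,Q+g)$, with $u$ high of class $1$ and $v$ low.
\end{lemma}

\begin{proof}
Such $Q$ exists by Lemma~\ref{lem:E1} for $v$, and $(P+2g,Q)$ is a $k$-start.
\begin{center}
\begin{tabular}{l|ccc}
$c$ & 0 & 1 & 2\\ \hline
$u$ & $P+2g$ & $P^+$ & $P^++g$\\
 & $(2,0)$ & H & \\
 & & P3 & P1\\ \hline
$v$ & $Q$ & $Q+g$ & $Q+2g$\\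
 & H & $(1,\cdot)$ & \\
 & & P1 & P2
\end{tabular}
\end{center}
All predictions are definite. Since $\kappa(u_{P+2g})=\lambda(u_P)$, rule P3 gives the skeleton of $u_{P^+}$ and the class $1$, and then P1 gives the bit $1$ at $P^++g$.
\end{proof}

\begin{lemma}\label{lem:E2}
There is $Q\in G_k(v)$ with $\varepsilon(Q)=0$.
\end{lemma}

\begin{proof}
Suppose $\varepsilon=1$ on $G_k(v)$. Then all points of $G_k(v)$ have the label $\Lambda_{k+1}$. By Lemma~\ref{lem:E1} choose $P\in G_k(u)$ with $\lambda(u_{P^+})\ne\Lambda_k$; here $u$ is the ruler. Let $Q\in G_k(v)$ be arbitrary. Then $(P+g,Q)$ is a $k$-start.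
\begin{center}
\begin{tabular}{l|ccccc}
$c$ & 0 & 1 & 2 & 3 & 4\\ \hline
$u$ & $P+g$ & $P+2g$ & $P^+$ & $P^++g$ & $P^++2g$\\
 & $(1,\varepsilon(P))$ & $(2,\varepsilon(P))$ & H & $(1,\cdot)$ & \\
 & & P2 & P3 or P7 & P1 & P2\\ \hline
$v$ & $Q$ & $Q+g$ & $Q+2g$ & $Q^+$ & $Q^++g$\\
 & H & $(1,1)$ & $(2,1)$ & H & $(1,1)$\\
 & & P1 & P2 & P4, P5 or P6 & P1
\end{tabular}
\end{center}
Stage $1$ is a boundary pair by (i). Stage $2$ is one by (i) if $\varepsilon(P)=0$, and by (ii) if $\varepsilon(P)=1$, since its labels $\lambda(u_{P^+})$ and $\Lambda_k$ differ. At stage $3$, $X$ on the track of $v$ is the skeleton of $v_Q$. Under P5, (i) gives $\lambda(v_{Q^+})=\Lambda_{k+2}\ne\Lambda_{k+1}$, which is impossible. Under P6, the labels $\Lambda_k$ and $\Lambda_{k+1}$ at stage $3$ differ, so it is a boundary pair by (ii), with class $2^+$ on $v$; then P1 predicts the bit $0$ at $Q^++g$, and (i) gives $\varepsilon(Q^+)=0$, which is impossible. So P4 applies: $e(v_Q)=1$, and $e(v_{Q^+})=2$ by (i). As $Q$ was arbitrary, also $e(v_{Q^+})=1$, a contradiction.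
\end{proof}

\begin{lemma}\label{lem:bc}
Let $P\in G_k(u)$ and $\varepsilon(P)=1$.
\begin{itemize}
\item[(a)] If $e(u_P)=1$, the skeleton of $u_{P^+}$ is that of $u_P$ with digit $2$, and $\varepsilon(P^+)=1$.
\item[(b)] If $e(u_P)=2$, then $\varepsilon(P^+)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $\lambda(u_P)=\Lambda_{k+1}$. Choose $Q\in G_k(v)$ with $\varepsilon(Q)=0$ by Lemma~\ref{lem:E2}; this makes the prediction for $v$ at stage $2$ definite. The pair $(P,Q+g)$ is a $k$-start.
\begin{center}
\begin{tabular}{l|ccccc}
$c$ & 0 & 1 & 2 & 3 & 4\\ \hline
$u$ & $P$ & $P+g$ & $P+2g$ & $P^+$ & $P^++g$\\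
 & H & $(1,1)$ & $(2,1)$ & H & \\
 & & P1 & P2 & P4, P5 or P6 & P1\\ \hline
$v$ & $Q+g$ & $Q+2g$ & $Q^+$ & $Q^++g$ & $Q^++2g$\\
 & $(1,0)$ & $(2,0)$ & H & $(1,\cdot)$ & \\
 & & P2 & P3 & P1 & P2
\end{tabular}
\end{center}
The stages $1$ and $2$ are boundary pairs by (i), and at stage $3$, $X$ on the track of $u$ is the skeleton of $u_P$. Whenever stage $3$ is a boundary pair, (i) applies to stage $4$, and $\varepsilon(P^+)$ is the bit that P1 derives from the class at stage $3$. In case (a), P4 applies; by (i) it gives the skeleton of $u_{P^+}$ and the class $1$, so $\varepsilon(P^+)=1$. In case (b) with $\beta(u_P)=0$, P5 applies and gives the class $2^+$, so $\varepsilon(P^+)=0$. In case (b) with $\beta(u_P)=1$, P6 applies. If $\varepsilon(P^+)$ were $1$, the labels at stage $3$ would be $\Lambda_{k+1}$ and $\Lambda_k$, so stage $3$ would be a boundary pair by (ii), with class $2^+$, and $\varepsilon(P^+)=0$. Hence $\varepsilon(P^+)=0$ in this case as well.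
\end{proof}

\begin{lemma}\label{lem:step}
For $w\in\{u,v\}$ the set $G_{k+1}(w)=\{P\in G_k(w):\varepsilon(P)=0\}$ is a $(k+1)$-grid of $w$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:bc}, a grid point with $\varepsilon=1$ is followed within two steps by one with $\varepsilon=0$, so zeros of $\varepsilon$ occur arbitrarily far to the left. If $\varepsilon(P)=0$, then $\varepsilon(P^+)=1$ and $e(w_{P^+})=1$ by Lemma~\ref{lem:a}, then $\varepsilon(P^{++})=1$ and $e(w_{P^{++}})=2$ by Lemma~\ref{lem:bc}(a), and $\varepsilon(P^{+++})=0$ by Lemma~\ref{lem:bc}(b). So $\varepsilon$ has the pattern $0,1,1,0,1,1,\dots$ along $G_k(w)$, and $G_{k+1}(w)$ is a residue class modulo $3^{k+2}$. Its points have nonzero labels.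

Let $P\in G_{k+1}(w)$ and $0<t<3^{k+2}$; write $t=c3^{k+1}+t'$ with $c\in\{0,1,2\}$ and $0\le t'<3^{k+1}$, and put $P'=P+c3^{k+1}\in G_k(w)$.
\begin{itemize}
\item If $t'=0$, then $c\in\{1,2\}$, and by Lemmas~\ref{lem:a} and~\ref{lem:bc}(a) the skeleton of $w_{P'}$ is $(\Lambda_{k+1},c,\lambda(w_P),\beta)$ with the same $\beta$ for $c=1,2$. This is (G2) for $i=k+1$.
\item If $t'$ has two nonzero digits, they are the lowest two of $t$, and (G1) for $G_k(w)$ at $P'$ gives (G1).
\item If $t'=e3^i$, $i\le k$, then by (G2) for $G_k(w)$ the skeleton of $w_{P+t}$ is $(\Lambda_i,e,\lambda(w_{P'}),\beta)$ with $\beta=0$ for $i<k$ and $\beta=\varepsilon(P')$ for $i=k$. For $c=0$ the upper label is $\lambda(w_P)$ and $\beta=0$ for all $i\le k$, which is (G2). For $c\ge1$ the upper label is $\Lambda_{k+1}$ and $\beta=[i=k]$, which is (G1), the second nonzero place of $t$ being $k+1$. \qedhere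
\end{itemize}
\end{proof}

\subsection*{Reading off the tiling}
By Lemmas~\ref{lem:base} and~\ref{lem:step} we have nested grids $G_0(w)\supseteq G_1(w)\supseteq\cdots$ for both words, and the lemmas above hold for all $k$. Nothing forces different occurrences of a diagonal to carry the same tiles, and the checker compares $u$ only with $v$. So we fix one occurrence of each diagonal in each word and take the diagonals alternately from $u$ and from $v$.

For $k\ge1$ choose, by Lemma~\ref{lem:E1}, points $P_k\in G_k(u)$ and $Q_k\in G_k(v)$ with labels $\ne\Lambda_k$. For $0\le i<k$ let $\mu_{k,i}$ be the tile of $u$ at $P_k+3^k+3^i$ and $\nu_{k,i}$ the tile of $v$ at $Q_k+3^k+3^i$. The point $P_{k+1}$ lies in $G_k(u)$ and has $\varepsilon=0$ with respect to this grid. By Lemma~\ref{lem:a} with $P=P_{k+1}$ and $Q=Q_k$, there is a run from a $k$-start whose stage $1$ is the boundary pair $(P_{k+1}+3^{k+1},\,Q_k+3^k)$, with $u$ high of class $1$ and $v$ low. Its labels $\Lambda_{k+1}$ and $\Lambda_k$ differ and $k\ge1$, so by (T1) a \textsc{Scan} phase follows, with check pairs at the offsets $3^i$, $0\le i<k$. It is not the first phase, so the tile tests are performed, and they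 succeed:
\[
(\nu_{k,i},\mu_{k+1,i})\in V\quad(0\le i<k),\qquad(\nu_{k,i-1},\mu_{k+1,i})\in H\quad(1\le i<k).
\]
By symmetry the same holds with $\mu$ and $\nu$ exchanged. Put $\xi_{k,i}=\mu_{k,i}$ for even $k$ and $\xi_{k,i}=\nu_{k,i}$ for odd $k$. Then \eqref{eq:diag} holds. By (G1), the letter that carries $\xi_{k,k-1}$ has the label $\Lambda_{k-1}$ and the bit $1$, so \eqref{eq:sigma} gives $\xi_{1,0}=\mathsf o$ and $\xi_{k,k-1}=\mathsf b$ for $k\ge2$. By Lemma~\ref{lem:diag} the instance has a solution. Together with Section~\ref{sec:sound} this proves Proposition~\ref{prop:tiling}.

\section{Proofs of the theorems}\label{sec:proofs}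

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $M$, compute a tiling instance by Lemma~\ref{lem:tm}, a set $\Phi$ by Proposition~\ref{prop:tiling}, a set $L$ by Proposition~\ref{prop:star}, and $L_M=\tilde L\subseteq\mathbf{C4}$ by Lemma~\ref{lem:coding}, with an automaton from Lemma~\ref{lem:mezei}. If $M$ halts on the blank tape, the instance has no solution, $\Phi$ is not avoidable, and so $L_M^*=L_M^{\le N}$ for some $N$ and $L_M^*$ is recognizable. If $M$ does not halt, the instance has a solution, $\Phi$ is avoidable, and $L_M^*$ is not recognizable; by Lemma~\ref{lem:closure} we then also have $L_M^*\ne L_M^{\le N}$ for all $N$. So halting on the blank tape, which is undecidable, reduces to both problems.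
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
(a) Hardness follows from Theorem~\ref{thm:main}. To see that the first set is recursively enumerable, we characterize $L^*$ by an equation. Let $L'=L\setminus\{1\}$. For every $R\subseteq\mathbf{C4}$,
\[
R=L^*\iff R=\{1\}\cup L'R .
\]
The set $L^*=L'^*$ satisfies the equation. Conversely, let $R$ satisfy it. Then $1\in R$ and $L'R\subseteq R$, so $L'^n\subseteq R$ for all $n$. Every $w\in R\setminus\{1\}$ is a product $lw'$ with $l\in L'$ and $w'\in R$, where $w'$ has fewer letters than $w$ because $l\ne1$; by induction on the number of letters, $w\in L^*$. So $L^*$ is recognizable if and only if some recognizable $R$ satisfies the equation. One enumerates all automata and tests the equation by Lemma~\ref{lem:closure}. For the second set, $L^*=L^{\le n}$ holds if and only if $L^{\le n}L\subseteq L^{\le n}$; one enumerates $n$ and tests this inclusion, again by Lemma~\ref{lem:closure}.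

(b) Let $A'=\{a,b,c,d\}$. Exchanging two adjacent letters does not change the set of letters of a word, so two words over $A'$ are equal in $\mathbb M(A,D)$ if and only if they are connected by commutations among letters of $A'$, and these are the commutations of $\mathbf{C4}$. Thus the submonoid generated by $A'$ is $\mathbf{C4}$. If $A=A'$, the claim is Theorem~\ref{thm:main}. Otherwise let $[Q,h,F]$ be an automaton over $\mathbf{C4}$. Adjoin a new zero to $Q$ and send all letters of $A\setminus A'$ to it. A commutation $xy=yx$ is respected: both sides map to zero if $x$ or $y$ lies outside $A'$, and otherwise it holds in $\mathbf{C4}$. So we obtain a morphism of $\mathbb M(A,D)$ onto $Q\cup\{0\}$, and the preimage of $F$ is the same subset of $\mathbf{C4}$ as before. Conversely, a morphism recognizing a subset of $\mathbf{C4}$ in $\mathbb M(A,D)$ restricts to one recognizing it in $\mathbf{C4}$. Hence an automaton for $L\subseteq\mathbf{C4}$ is effectively turned into one over $\mathbb M(A,D)$, and $L^*\subseteq\mathbf{C4}$ is recognizable in $\mathbf{C4}$ if and only if it is recognizable in $\mathbb M(A,D)$. Theorem~\ref{thm:main} gives the undecidability.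
\end{proof}

\begin{thebibliography}{1}
\bibitem{slides} \emph{Star and Star Height Problems for Trace Monoids}, \texttt{http://tracetheory.elet.polimi.it/slides.pdf}.
\end{thebibliography}
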